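# A space $X$ that is not subparacompact although $X\times\alpha X$ is subnormal

## 1. A counterexample in ZFC and the converse that holds

All spaces are assumed to be $T_1$; compact spaces and paracompact spaces are assumed to be Hausdorff. $X$ always denotes a Tychonoff space and $\gamma X$ a compactification of $X$.

**Theorem 1 (ZFC).** There is a locally compact, locally countable, first countable, zero-dimensional Hausdorff space $X$ with $|X|=\mathfrak c$, admitting a coarser separable metrizable topology, such that for its one-point compactification $\alpha X=X\cup\{\infty\}$:

1. $X\times\alpha X$ is subnormal;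
2. $X$ is not subparacompact. In fact $X$ is not even submeta-Lindelöf, so it is not submetacompact, metacompact or meta-Lindelöf.

**Theorem 2.** If $X$ is subparacompact and $K$ is compact, then $X\times K$ is subparacompact, hence subnormal.

These two theorems settle Problem B from "Covering Properties Characterized By Orthocompactness And Subnormality Of Products" (https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/0901-3.pdf), which asks: *if $X\times\gamma X$ is subnormal, is $X$ subparacompact?* The hypothesis is read as "there exists a compactification $\gamma X$ such that $X\times\gamma X$ is subnormal". Theorem 1 says that the answer is no, even for a very tame $X$ and the smallest possible compactification. Theorem 2 says that the reverse implication is true, for every $X$ and every $\gamma X$.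

Problem B is modelled on two results that are known:

* (K1) For a Hausdorff space $X$: $X$ is paracompact if and only if $X\times\gamma X$ is normal.
* (K2) For a space $X$: $X$ is metacompact if and only if $X\times\gamma X$ is orthocompact.

So a covering property of $X$ is read off from a separation-type property of the product of $X$ with one of its compactifications. Problem B asks whether "subnormal" detects "subparacompact" in the same way.

## 2. Subnormal, subparacompact, submeta-Lindelöf

**Definition (subnormal).** $Y$ is subnormal if for any disjoint closed sets $A,B\subset Y$ there are disjoint $G_\delta$-sets $G\supset A$ and $H\supset B$.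

Normal spaces are subnormal, since open sets are $G_\delta$. We will always use subnormality in the following form.

**Lemma 3.** $Y$ is subnormal if and only if for all disjoint closed $A,B\subset Y$ there is a countable closed cover of $Y$, each member of which misses $A$ or misses $B$.

*Proof.* Given disjoint $G_\delta$-sets $G\supset A$, $H\supset B$, the sets $Y\setminus G$ and $Y\setminus H$ are $F_\sigma$ and their union is $Y$. Write each as a countable union of closed sets; the pieces of $Y\setminus G$ miss $A$, those of $Y\setminus H$ miss $B$. Conversely, given such a cover, let $F_A$ be the union of its members that miss $A$, and $F_B$ the union of those that miss $B$. Then $G=Y\setminus F_A\supset A$ and $H=Y\setminus F_B\supset B$ are $G_\delta$, and $G\cap H=Y\setminus(F_A\cup F_B)=\emptyset$. $\square$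

Since a binary open cover of $Y$ has the form $\{Y\setminus A,Y\setminus B\}$ with $A,B$ closed and disjoint, Lemma 3 says: $Y$ is subnormal iff every binary open cover has a countable closed refinement. Two consequences are used silently below: a closed subspace of a subnormal space is subnormal, and every countable space is subnormal (cover it by its singletons, each of which misses $A$ or $B$).

**Definition (subparacompact).** A family of subsets of $Y$ is discrete if each point of $Y$ has a neighbourhood meeting at most one member of the family. $Y$ is subparacompact if every open cover of $Y$ has a closed refinement $\bigcup_{n\in\omega}\mathcal F_n$ (which covers $Y$) with each $\mathcal F_n$ discrete.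

Distinct members of a discrete family are disjoint, and the union of a discrete family of closed sets is closed.

*Example.* Let $Y$ be the Niemytzki plane: the closed upper half-plane, with Euclidean neighbourhoods at points of the open half-plane $P$, and tangent discs together with the point of tangency at points of the axis $L$. It is a textbook example of a Tychonoff space that is not normal. It is subparacompact. Indeed, let $\mathcal G$ be an open cover. Since $P$ is second countable and locally compact, $P$ is covered by countably many Euclidean-compact sets, each inside a member of $\mathcal G$; these are closed in $Y$, and each forms a discrete family by itself. The points of $L$ are covered by one more family $\{\{x\}:x\in L\}$, which is discrete because each $x\in L$ has a neighbourhood meeting $L$ only in $x$, and $P$ is a neighbourhood of all other points. By Theorem 2 (applied to a one-point $K$), $Y$ is also subnormal.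

**Definition (point-finite and weaker notions).** $Y$ is metacompact (meta-Lindelöf) if every open cover has an open refinement such that each point lies in only finitely (countably) many members. $Y$ is submetacompact (submeta-Lindelöf) if every open cover has a sequence $(\mathcal V_n)_{n\in\omega}$ of open covers refining it such that for each $y\in Y$ there is an $n$ for which $y$ lies in only finitely (countably) many members of $\mathcal V_n$.

Directly from the definitions, metacompact, submetacompact and meta-Lindelöf spaces are submeta-Lindelöf. Subparacompact spaces are submeta-Lindelöf as well, which explains the words "in fact" in Theorem 1. Indeed, let $\bigcup_n\mathcal F_n$ be a $\sigma$-discrete closed refinement of an open cover $\mathcal U$, choose $U_F\in\mathcal U$ with $F\subset U_F$, and put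
$$\mathcal V_n=\Big\{U_F\setminus\bigcup(\mathcal F_n\setminus\{F\}):F\in\mathcal F_n\Big\}\cup\Big\{U\setminus\bigcup\mathcal F_n:U\in\mathcal U\Big\}.$$
This is an open cover refining $\mathcal U$. A point $y\in F\in\mathcal F_n$ lies in exactly one member of $\mathcal V_n$, namely the one given by $F$. So the Niemytzki plane is an example of a submeta-Lindelöf space too.

**Definition (orthocompact; only for (K2)).** An open cover $\mathcal V$ is interior-preserving if $\bigcap\mathcal V'$ is open for each $\mathcal V'\subset\mathcal V$; $Y$ is orthocompact if every open cover has an interior-preserving open refinement.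

*Example.* On the ordinal space $\omega_1$ the cover $\{[0,\alpha]:\alpha<\omega_1\}$ is interior-preserving, since a nonempty subfamily has its smallest member as intersection. It is not point-finite.

Finally, $\alpha X$ for a locally compact noncompact Hausdorff $X$ is $X\cup\{\infty\}$ with $X$ open and with the sets $\{\infty\}\cup(X\setminus Q)$, $Q\subset X$ compact, as basic neighbourhoods of $\infty$. *Locally countable* means that every point has a countable neighbourhood.

## 3. Subparacompact times compact

*Proof of Theorem 2.* **Step 1: produce a $\sigma$-discrete closed refinement on the product.** Let $\mathcal G$ be an open cover of $X\times K$. Fix $x\in X$. For each $z\in K$, regularity of $K$ gives open $O\ni x$ and $W\ni z$ with $O\times\overline W$ contained in a member of $\mathcal G$. Finitely many of the sets $W$ cover $K$; intersect the corresponding sets $O$. We get an open $O_x\ni x$ and open $W_1^x,\dots,W_{k(x)}^x$ covering $K$ such that each $O_x\times\overline{W_i^x}$ lies in a member of $\mathcal G$.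

Let $\bigcup_n\mathcal F_n$ be a closed refinement of $\{O_x:x\in X\}$ with each $\mathcal F_n$ discrete, and for each $F$ choose $x(F)$ with $F\subset O_{x(F)}$. For fixed $n$ and $i\ge1$ consider
$$\big\{F\times\overline{W_i^{x(F)}}:F\in\mathcal F_n,\ i\le k(x(F))\big\}.$$
Its members are closed and lie in members of $\mathcal G$. It is discrete: if $O$ is a neighbourhood of $x$ meeting at most one $F\in\mathcal F_n$, then $O\times K$ meets at most one member. Over all $n,i$ these families cover $X\times K$, since $(x,z)$ lies in $F\times\overline{W_i^{x(F)}}$ when $x\in F$ and $z\in W_i^{x(F)}$.

**Step 2: subparacompact implies subnormal.** Let $\{G_0,G_1\}$ be a binary open cover of a space, and let $\bigcup_n\mathcal E_n$ be a closed refinement with each $\mathcal E_n$ discrete. The sets $\bigcup\{E\in\mathcal E_n:E\subset G_i\}$ ($n\in\omega$, $i<2$) are closed, lie in $G_i$, and cover the space. So they form a countable closed refinement. $\square$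

## 4. The product $\omega_1\times(\omega_1+1)$, and a pair of closed sets that loses its force

If $X$ is compact, or just subparacompact, there is nothing to ask. The first space to test is $\omega_1$. It is not subparacompact. To see this, take the cover $\{[0,\alpha]:\alpha<\omega_1\}$ and a closed refinement $\bigcup_n\mathcal F_n$ by nonempty sets with each $\mathcal F_n$ discrete. One point from each member of $\mathcal F_n$ gives a closed discrete set. Closed discrete subsets of $\omega_1$ are finite, because $\omega_1$ is countably compact. So $\omega_1$ would be a countable union of countable sets.

**Example 4.** $\omega_1\times(\omega_1+1)$ is not subnormal.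

*Proof.* Let $A=\{(\alpha,\alpha):\alpha<\omega_1\}$ and $B=\omega_1\times\{\omega_1\}$; they are closed and disjoint. Suppose a countable closed cover $\{F_n\}$ is given, each $F_n$ missing $A$ or $B$.

If $F_n$ misses $A$, choose for each limit $\alpha<\omega_1$ some $g(\alpha)<\alpha$ with $(g(\alpha),\alpha]^2\cap F_n=\emptyset$. By the pressing down lemma, $g$ has a constant value $\gamma_n$ on an unbounded set. Any two ordinals in $(\gamma_n,\omega_1)$ lie below some $\alpha$ in that set, so $(\gamma_n,\omega_1)^2\cap F_n=\emptyset$. Let $\gamma<\omega_1$ bound all these $\gamma_n$, and let $\alpha=\gamma+1$.

If $F_n$ misses $B$, then $(\alpha,\omega_1)\notin F_n$, so there is $\beta_n<\omega_1$ with $(\alpha,\beta)\notin F_n$ for all $\beta>\beta_n$. Choose $\beta<\omega_1$ larger than $\alpha$ and all these $\beta_n$. Then $(\alpha,\beta)$ lies in no $F_n$ of either kind, a contradiction. $\square$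

So $\omega_1$ is consistent with a positive answer. Let us therefore try to prove the implication by imitating the proof of the corresponding half of (K1). Here is that proof. Let $K=\gamma X$, let $X\times K$ be normal, and let $\mathcal U$ be an open cover of $X$. For $U\in\mathcal U$ choose an open $\tilde U\subset K$ with $\tilde U\cap X=U$, and put $F=K\setminus\bigcup_{U}\tilde U$, a compact set disjoint from $X$. In $X\times K$ the diagonal $\Delta_X=\{(x,x):x\in X\}$ is closed (it is the graph of the inclusion into the Hausdorff space $K$) and misses the closed set $X\times F$. By normality there is a continuous $f:X\times K\to[0,1]$ that is $0$ on $\Delta_X$ and $1$ on $X\times F$. Put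
$$d(x,y)=\sup_{z\in K}|f(x,z)-f(y,z)|.$$

This is a pseudometric. Its topology is coarser than that of $X$: given $x$ and $\varepsilon>0$, cover $K$ by finitely many open $W_i\ni z_i$ with open $O_i\ni x$ such that $|f-f(x,z_i)|<\varepsilon/2$ on $O_i\times W_i$; then $d(x,y)\le\varepsilon$ for $y\in\bigcap_iO_i$. If $d(x,y)<\frac12$, then $f(x,y)=|f(x,y)-f(y,y)|<\frac12$. Hence the closure in $K$ of the $d$-ball of radius $\frac12$ about $x$ lies in $\{z:f(x,z)\le\frac12\}$, which is compact and misses $F$. So the ball is covered by finitely many members of $\mathcal U$. By Stone's theorem the cover by these balls has a $d$-locally finite $d$-open refinement. Intersecting each of its members with the finitely many $U$'s that cover it gives a locally finite open refinement of $\mathcal U$.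

Now replace "normal" by "subnormal". We still have the two closed sets $\Delta_X$ and $X\times F$, but in place of $f$ we only get countably many closed sets, each missing one of the two. There is no function, hence no pseudometric $d$, and the argument stops right there. It cannot be repaired with this pair of closed sets alone, by the following observation.

**Remark.** Let $X$ be locally compact, noncompact, Hausdorff, with a coarser separable metrizable topology $e$. Then in $X\times\alpha X$ the pair $\Delta_X$, $X\times\{\infty\}$ always has a countable closed cover as in Lemma 3. Indeed $(X\times X)\setminus\Delta_X$ is $e\times e$-open, so it is a countable union of rectangles $Q_n\times R_n$ with $Q_n,R_n$ $e$-closed. The sets $Q_n\times(R_n\cup\{\infty\})$ are closed in $X\times\alpha X$ and miss $\Delta_X$. Add the closed set $X\times\{\infty\}$, which also misses $\Delta_X$, and $\Delta_X$ itself, which misses $X\times\{\infty\}$.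

This cover exists whether or not $X$ has any covering property. It also shows what $\omega_1$ lacked in Example 4. So we look for a counterexample among locally compact spaces with a coarser separable metrizable topology.

## 5. Two properties of a refinement of the Cantor set, and how to force them

From now on $C=2^\omega$ is the Cantor set, $e$ its usual topology with a compatible metric, and "$\mathrm{cl}$" always means closure in $(C,e)$ or in $(C,e)\times(C,e)$. $\Delta$ is the diagonal of $C\times C$. A *line* is a set $\{s\}\times C$ or $C\times\{t\}$. We shall put on the set $X=C$ a finer topology $\tau$, locally compact and locally countable.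

**Subsets of $X$.** Let $A,B$ be disjoint and $\tau$-closed. Outside $\mathrm{cl}A$ we have an $e$-open set, which is a countable union of $e$-closed sets, all missing $A$; likewise for $B$. Only $\mathrm{cl}A\cap\mathrm{cl}B$ remains, and if it is countable, singletons cover it. So we want:

(P1) *If $A,B$ are disjoint $\tau$-closed subsets of $X$, then $\mathrm{cl}A\cap\mathrm{cl}B$ is countable.*

It will turn out that (P1) also rules out uncountable closed discrete sets, and this is what made $\omega_1$ fail to be subparacompact. So (P1) works both for subnormality of $X$ and against subparacompactness.

To force (P1), we enumerate all pairs $(A,B)$ of countable sets with $\mathrm{cl}A\cap\mathrm{cl}B$ uncountable. For each such pair we pick a point $s\in\mathrm{cl}A\cap\mathrm{cl}B$ and declare that a sequence alternating between $A$ and $B$ converges to $s$ in $\tau$. The $\tau$-closures of $A$ and $B$ then both contain $s$.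

**Subsets of the product.** A closed set $D\subset X\times\alpha X$ which misses $X\times\{\infty\}$ is a subset of $X\times X$. Outside $\mathrm{cl}D$, clopen rectangles will serve, as in the Remark of Section 4. On $\mathrm{cl}D$ we have no control from (P1). In fact (P1) does not restrict such $D$ enough. Suppose $\tau_0$ is a topology on $C$ finer than $e$ for which $Y=(C,\tau_0)$ is locally compact and has (P1). Take $X=Y\times\{0,1\}$, a sum of two copies of $Y$, over the Cantor set $C\times\{0,1\}$. Then $X$ has (P1), since $\mathrm{cl}A\cap\mathrm{cl}B$ is the union of its two halves. The set $D=\{((y,0),(y,1)):y\in Y\}$ is closed in $X\times\alpha X$, being the graph of a continuous map from the clopen set $Y\times\{0\}$ into a Hausdorff space. Its closure in $(C\times\{0,1\})^2$ is an uncountable set which is disjoint from the diagonal and meets each line in at most one point. This particular $D$ is a harmless copy of $Y$, but (P1) leaves us with no hold on a general $D$.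

Some sets $D$ cannot be avoided: $\Delta_X$ and the sets $X\times\{t\}$ are closed in $X\times\alpha X$ and lie in $X\times X$. They are copies of $X$, so (P1) takes care of them. We demand that essentially nothing else occurs:

(P2) *If $D$ is closed in $X\times\alpha X$ and $D\subset X\times X$, then $\mathrm{cl}D$ is contained in the union of $\Delta$ and countably many lines.*

To force (P2), suppose $S\subset D$ is countable and $\mathrm{cl}S$ is large off $\Delta$ and the lines. Pick $(s,r)\in\mathrm{cl}S\setminus\Delta$ and $(a_n,b_n)\in S$ converging to $(s,r)$ in $e\times e$. Declare that $a_n\to s$ in $\tau$, and keep $r$ isolated in $\tau$ for ever. In $\tau$ the sequence $(b_n)$ could accumulate only at $r$, hence accumulates nowhere, so $b_n\to\infty$ in $\alpha X$. Then $(s,\infty)\in D$, which is not allowed.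

This requires that both $s$ and $r$ are points about which nothing has been decided so far, and that $s$ comes later than all $a_n$ in the recursion. There will be $\mathfrak c$ tasks, so at each stage fewer than $\mathfrak c$ points are forbidden, in both coordinates. That such a pair $(s,r)$ exists is the content of the next section.

## 6. Closed subsets of $C\times C$ not covered by $\Delta$ and countably many lines

**Lemma 5.** Let $N\subset C\times C$ be $e$-closed and not contained in the union of $\Delta$ and countably many lines. Then for every $Z\subset C$ with $|Z|<\mathfrak c$ there is $(s,r)\in N\setminus\Delta$ with $s,r\notin Z$.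

If $Z$ is countable, this is immediate, since the lines $\{z\}\times C$ and $C\times\{z\}$ with $z\in Z$ are countably many. In ZFC, however, $Z$ may be uncountable and of size less than $\mathfrak c$. That $|N|=\mathfrak c$ would not suffice: for $N=\{s\}\times C$ and $Z=\{s\}$ the conclusion fails.

*Proof.* **Step 1: pass to a compact set off the diagonal.** $N\setminus\Delta$ is the union of the compact sets $\{(a,b)\in N:d(a,b)\ge1/k\}$, $k\ge1$, where $d$ is the metric of $C$. If each were covered by countably many lines, so would be $N\setminus\Delta$. So one of them, call it $M$, is not covered by countably many lines.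

**Step 2: make $M$ large everywhere.** Let $M'$ be $M$ minus the union of all open $O\subset C\times C$ such that $O\cap M$ is covered by countably many lines. By second countability countably many of these $O$ have the same union, so $M\setminus M'$ is covered by countably many lines; hence $M'\neq\emptyset$. $M'$ is compact. If $O$ is open and $O\cap M'$ is covered by countably many lines, then so is $O\cap M\subset(O\cap M')\cup(M\setminus M')$, so $O$ was removed and $O\cap M'=\emptyset$. Thus no nonempty relatively open subset of $M'$ is covered by countably many lines.

In particular every nonempty relatively open subset of $M'$ contains points $(a,b),(a',b')$ with $a\ne a'$ and $b\ne b'$. Otherwise, fixing one of its points $(a,b)$, all the others would lie on $\{a\}\times C$ or $C\times\{b\}$, and two lines would cover it.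

**Step 3: build a Cantor scheme that splits in both coordinates.** We construct clopen rectangles $Q_\sigma=G_\sigma\times H_\sigma$ ($\sigma\in2^{<\omega}$) meeting $M'$ such that
$$Q_{\sigma i}\subset Q_\sigma,\qquad \operatorname{diam}Q_\sigma\le2^{-|\sigma|}\ (\sigma\neq\emptyset),\qquad G_{\sigma0}\cap G_{\sigma1}=\emptyset=H_{\sigma0}\cap H_{\sigma1}.$$
Start with $Q_\emptyset=C\times C$. Given $Q_\sigma$, the set $Q_\sigma\cap M'$ is nonempty and relatively open in $M'$, so by Step 2 it contains $(a,b)$ and $(a',b')$ with $a\ne a'$, $b\ne b'$. Choose small disjoint clopen neighbourhoods $G_{\sigma0}\ni a$, $G_{\sigma1}\ni a'$ inside $G_\sigma$ and $H_{\sigma0}\ni b$, $H_{\sigma1}\ni b'$ inside $H_\sigma$.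

**Step 4: count.** For $t\in2^\omega$ the sets $M'\cap Q_{t|n}$ are nonempty, compact and decreasing with diameters tending to $0$; let $(f(t),g(t))$ be their common point. If $t\ne t'$ first differ after $\sigma$, then $f(t),f(t')$ lie in the disjoint sets $G_{\sigma0},G_{\sigma1}$ and $g(t),g(t')$ in $H_{\sigma0},H_{\sigma1}$. So $f$ and $g$ are injective, and fewer than $\mathfrak c$ many $t$ satisfy $f(t)\in Z$ or $g(t)\in Z$. For any other $t$, the point $(s,r)=(f(t),g(t))\in M'\subset N\setminus\Delta$ is as required. $\square$

## 7. The tasks and the choice of the points $s_\delta,r_\delta$

The set is $X=C$. Fix an injective enumeration $X=\{x_\xi:\xi<\mathfrak c\}$ and call $\xi$ the *index* of $x_\xi$. Let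

* $\mathcal T_1$ be the set of pairs $(A,B)$ of countable subsets of $X$ with $\mathrm{cl}A\cap\mathrm{cl}B$ uncountable;
* $\mathcal T_2$ be the set of countable $S\subset X\times X$ such that $\mathrm{cl}S$ is not contained in the union of $\Delta$ and countably many lines.

Since $\mathfrak c^\omega=\mathfrak c$, we can write $\mathcal T_1\cup\mathcal T_2=\{T_\delta:\delta<\mathfrak c\}$, possibly with repetitions. We use two textbook facts: an uncountable closed subset of $C$ has cardinality $\mathfrak c$, and $\mathrm{cf}(\mathfrak c)>\omega$.

**Step 1: describe the forbidden set.** We proceed by recursion on $\delta<\mathfrak c$. Let $R_\delta$ be the set of points chosen before step $\delta$. At most two are chosen at each step, so $|R_\delta|\le2|\delta|<\mathfrak c$. Let $\beta_\delta<\mathfrak c$ bound the indices of all points of $A\cup B$ if $T_\delta=(A,B)\in\mathcal T_1$, or of all coordinates of points of $S$ if $T_\delta=S\in\mathcal T_2$. It exists because these are countably many indices and $\mathrm{cf}(\mathfrak c)>\omega$. Put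
$$Z_\delta=R_\delta\cup\{x_\xi:\xi\le\beta_\delta\},\qquad|Z_\delta|<\mathfrak c.$$

**Step 2: choose the points for a pair $T_\delta=(A,B)\in\mathcal T_1$.** The set $\mathrm{cl}A\cap\mathrm{cl}B$ is closed and uncountable, so it has cardinality $\mathfrak c$, and we can choose $s_\delta\in(\mathrm{cl}A\cap\mathrm{cl}B)\setminus Z_\delta$. Since all points of $A\cup B$ are in $Z_\delta$, we have $s_\delta\notin A\cup B$. So each $e$-neighbourhood of $s_\delta$ contains infinitely many points of $A$ and infinitely many of $B$. Choose distinct points $y_n^\delta$ with $y_n^\delta\to s_\delta$ in $e$, with $y_{2n}^\delta\in A$ and $y_{2n+1}^\delta\in B$.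

**Step 3: choose the points for a set $T_\delta=S\in\mathcal T_2$.** By Lemma 5 with $N=\mathrm{cl}S$ choose $(s_\delta,r_\delta)\in\mathrm{cl}S\setminus\Delta$ with $s_\delta,r_\delta\notin Z_\delta$. All coordinates of points of $S$ are in $Z_\delta$, so neither $s_\delta$ nor $r_\delta$ is such a coordinate. Take a sequence in $S$ converging to $(s_\delta,r_\delta)$. Each value of a first coordinate occurs only finitely often in it, because that value differs from $s_\delta$; likewise for second coordinates and $r_\delta$. Passing to a subsequence, we get $(a_n^\delta,b_n^\delta)\in S$ converging to $(s_\delta,r_\delta)$ with the $a_n^\delta$ pairwise distinct and the $b_n^\delta$ pairwise distinct. Put $y_n^\delta=a_n^\delta$.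

**Step 4: record what we have.** All chosen points $s_\delta,r_\delta$ are pairwise distinct: points chosen at different steps differ because $R_\delta\subset Z_\delta$, and $s_\delta\ne r_\delta$ because $(s_\delta,r_\delta)\notin\Delta$. If $s_\delta=x_\xi$, then $\xi>\beta_\delta$, so every $y_n^\delta$ has index less than $\xi$.

## 8. The topology $\tau$

**Step 1: define the basic sets.** By recursion on $\xi<\mathfrak c$ we define countable sets $U(\xi,m)$ ($m\in\omega$), decreasing in $m$, such that $x_\xi\in U(\xi,m)\subset\{x_\eta:\eta\le\xi\}$ and

(B) $U(\xi,m)$ is contained in the $e$-ball of radius $2^{-m}$ about $x_\xi$.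

If $x_\xi$ is not of the form $s_\delta$, let $U(\xi,m)=\{x_\xi\}$ for all $m$. In particular this applies to all $r_\delta$.

If $x_\xi=s_\delta$, then $\delta$ is unique. Write $y_n^\delta=x_{\eta_n}$ with $\eta_n<\xi$ and put $V_n=U(\eta_n,n)$, which by (B) lies in the $e$-ball of radius $2^{-n}$ about $y_n^\delta$. Let
$$U(\xi,m)=\{x_\xi\}\cup\bigcup_{n\ge k_m}V_n,$$
where $(k_m)_m$ is strictly increasing and $k_m$ is so large that (B) holds. Such $k_m$ exist, since the points of $V_n$ have distance less than $2^{-n}+d(y_n^\delta,x_\xi)$ from $x_\xi$, and this tends to $0$. The sets are countable, decreasing in $m$, and contain only points of index at most $\xi$.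

Let $O\subset X$ be $\tau$-open iff for each $x_\xi\in O$ there is $m$ with $U(\xi,m)\subset O$. This is a topology; for finite intersections use that $U(\xi,m)$ decreases in $m$.

**Step 2: each $U(\xi,m)$ is $\tau$-open.** Induct on $\xi$. At the point $x_\xi$ the set itself is a witness. Any other point of $U(\xi,m)$ lies in some $V_n=U(\eta_n,n)\subset U(\xi,m)$ with $\eta_n<\xi$, and $V_n$ is $\tau$-open by induction. Hence $\{U(\xi,m):m\in\omega\}$ is an open neighbourhood base at $x_\xi$.

**Step 3: $\tau\supset e$.** If $O$ is $e$-open and $x_\xi\in O$, then $O$ contains the ball of radius $2^{-m}$ about $x_\xi$ for some $m$, hence $U(\xi,m)$ by (B). So $\tau$ is Hausdorff.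

**Step 4: each $U(\xi,m)$ is $\tau$-compact.** Induct on $\xi$; singletons are clear. Given a cover of $U(\xi,m)$ by $\tau$-open sets, a member containing $x_\xi$ contains some $U(\xi,m')$, hence all but finitely many $V_n$. The remaining $V_n$ are compact by induction, so finitely many members cover them.

**Step 5: collect the properties.** $X=(X,\tau)$ is Hausdorff and first countable, and has a base of countable sets that are open and compact, hence clopen. So it is zero-dimensional, Tychonoff, locally compact and locally countable. It has cardinality $\mathfrak c$, and $e$ is a coarser separable metrizable topology. $X$ is not compact, because a compact locally countable space is countable. So $\alpha X$ is a compactification of $X$. Moreover: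

* (i) $y_n^\delta\to s_\delta$ in $\tau$, for every $\delta$, because $y_n^\delta\in V_n\subset U(\xi,m)$ for $n\ge k_m$, where $s_\delta=x_\xi$;
* (ii) every $r_\delta$ is $\tau$-isolated, because $r_\delta$ is different from all $s_{\delta'}$.

## 9. Verification of (P1) and (P2)

**Lemma 6.** $X$ has property (P1).

*Proof.* Let $A,B$ be disjoint and $\tau$-closed. As $e$ is second countable, there are countable $A^*\subset A$, $B^*\subset B$ that are $e$-dense in $A$ and $B$, so $\mathrm{cl}A^*=\mathrm{cl}A$ and $\mathrm{cl}B^*=\mathrm{cl}B$. If $\mathrm{cl}A\cap\mathrm{cl}B$ were uncountable, then $(A^*,B^*)=T_\delta\in\mathcal T_1$ for some $\delta$. By (i), $s_\delta$ is the $\tau$-limit of $(y_{2n}^\delta)_n$ in $A^*$ and of $(y_{2n+1}^\delta)_n$ in $B^*$. Since $A,B$ are $\tau$-closed, $s_\delta\in A\cap B$, a contradiction. $\square$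

**Lemma 7.** $X$ has property (P2).

*Proof.* Let $D$ be closed in $X\times\alpha X$ with $D\subset X\times X$, and let $S\subset D$ be countable and $e\times e$-dense in $D$, so $\mathrm{cl}S=\mathrm{cl}D$. If (P2) fails for $D$, then $S=T_\delta\in\mathcal T_2$ for some $\delta$.

**Step 1: the first coordinates converge.** By (i), $a_n^\delta\to s_\delta$ in $\tau$.

**Step 2: the second coordinates go to $\infty$.** Let $Q\subset X$ be $\tau$-compact; we show that $Q$ contains only finitely many $b_n^\delta$. Otherwise $\{b_n^\delta:n\in\omega\}\cap Q$ is an infinite subset of the compact set $Q$ and has a $\tau$-accumulation point $q$. As $e\subset\tau$, each $e$-neighbourhood of $q$ contains infinitely many $b_n^\delta$. But $b_n^\delta\to r_\delta$ in $e$, so $q=r_\delta$. By (ii), $r_\delta$ is $\tau$-isolated and cannot be an accumulation point, a contradiction. Since the $b_n^\delta$ are pairwise distinct, $b_n^\delta\in X\setminus Q$ for all but finitely many $n$, and so $b_n^\delta\to\infty$ in $\alpha X$.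

**Step 3: conclude.** The points $(a_n^\delta,b_n^\delta)\in S\subset D$ converge to $(s_\delta,\infty)$ in $X\times\alpha X$. As $D$ is closed, $(s_\delta,\infty)\in D$, contradicting $D\subset X\times X$. $\square$

## 10. $X\times\alpha X$ is subnormal

**Lemma 8.** $X$ is subnormal, and so is each of its closed subspaces.

*Proof.* Let $A,B\subset X$ be disjoint and $\tau$-closed. The $e$-open set $X\setminus\mathrm{cl}A$ is a countable union of $e$-closed, hence $\tau$-closed, sets; they miss $A$. Likewise $X\setminus\mathrm{cl}B$ is a countable union of $\tau$-closed sets missing $B$. What remains is $\mathrm{cl}A\cap\mathrm{cl}B$, which is countable by Lemma 6; cover it by singletons, each of which misses $A$ or $B$. Apply Lemma 3. $\square$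

**Proposition 9.** $X\times\alpha X$ is subnormal.

*Proof.* Write $K=\alpha X$ and let $A,B\subset X\times K$ be disjoint and closed. We look for a cover as in Lemma 3.

**Step 1: separate along $X\times\{\infty\}$.** Put $A'=\{x:(x,\infty)\in A\}$ and $B'=\{x:(x,\infty)\in B\}$. These are disjoint closed subsets of $X$. By Lemmas 8 and 3, $X=\bigcup_{j\in\omega}P_j$ with $P_j$ closed and $P_j\cap A'=\emptyset$ or $P_j\cap B'=\emptyset$. So it suffices, for each $P=P_j$, to cover $P\times K$ by countably many closed subsets of $X\times K$, each missing $A$ or $B$. By symmetry assume $P\cap B'=\emptyset$.

**Step 2: apply (P2).** Let $D=B\cap(P\times K)$. It is closed in $X\times K$. If $(x,\infty)\in D$, then $x\in P\cap B'=\emptyset$; so $D\subset X\times X$. By Lemma 7, $\mathrm{cl}D\subset\Delta\cup\bigcup_iL_i$ for countably many lines $L_i$.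

**Step 3: list the closed sets.**

* (a) $P\times\{\infty\}$. It is closed, and misses $B$ because $P\cap B'=\emptyset$.
* (b) The open set $(C\times C)\setminus\mathrm{cl}D$ is a countable union of rectangles $Q_n\times R_n$ with $Q_n,R_n$ $e$-clopen. Take $(P\cap Q_n)\times(R_n\cup\{\infty\})$. It is closed in $X\times K$, because $K\setminus(R_n\cup\{\infty\})=X\setminus R_n$ is $e$-open, hence $\tau$-open, hence open in $K$. It misses $B$: the part $(P\cap Q_n)\times R_n$ lies in $P\times K$ and misses $D=B\cap(P\times K)$, and the part in $P\times\{\infty\}$ misses $B$ by (a).
* (c) $\Delta_P=\{(x,x):x\in P\}$. It is closed in $X\times K$, since the graph of the inclusion $X\to K$ is closed and $P$ is closed, and it is homeomorphic to $P$. By Lemma 8 it is subnormal. So by Lemma 3, applied to $A\cap\Delta_P$ and $B\cap\Delta_P$, it is covered by countably many closed sets, each missing $A$ or $B$.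
* (d) For each horizontal $L_i=C\times\{t\}$: the set $P\times\{t\}$ is closed in $X\times K$ and homeomorphic to $P$. Proceed as in (c).
* (e) For each vertical $L_i=\{s\}\times C$ with $s\in P$: the set $\{s\}\times K$ is closed and compact Hausdorff, hence normal. Choose disjoint relatively open sets containing its intersections with $A$ and with $B$; their complements in $\{s\}\times K$ are two closed sets covering it, one missing $A$ and the other missing $B$.

**Step 4: check that $P\times K$ is covered.** (a) covers $P\times\{\infty\}$. The sets (b) cover $(P\times X)\setminus\mathrm{cl}D$. By Step 2, $(P\times X)\cap\mathrm{cl}D$ is contained in $\Delta_P$ together with the sets $(P\times X)\cap L_i$, and these are covered by (c), (d) and (e); a vertical line with $s\notin P$ does not meet $P\times X$. There are countably many sets altogether, so Lemma 3 gives that $X\times\alpha X$ is subnormal. $\square$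

## 11. Closed discrete sets in $X$ are countable, and $X$ is not submeta-Lindelöf

**Lemma 10.** Every closed discrete subset $E$ of $X$ is countable.

*Proof.* Suppose $E$ is uncountable. Let $E_1\subset E$ be countable and $e$-dense in $E$, and $E_2=E\setminus E_1$, which is uncountable. Every subset of a closed discrete set is closed, so $E_1$ and $E_2$ are disjoint and $\tau$-closed. But $\mathrm{cl}E_1\supset E\supset E_2$ and $\mathrm{cl}E_2\supset E_2$, so $\mathrm{cl}E_1\cap\mathrm{cl}E_2$ is uncountable, contradicting Lemma 6. $\square$

In what follows let $\mathcal U=\{U(\xi,0):\xi<\mathfrak c\}$, an open cover of $X$ by countable sets.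

**Proposition 11.** $X$ is not subparacompact.

*Proof.* Suppose $\mathcal F=\bigcup_n\mathcal F_n$ is a closed refinement of $\mathcal U$ with each $\mathcal F_n$ discrete and consisting of nonempty sets. Members of $\mathcal F$ are countable and $X$ is uncountable, so some $\mathcal F_n$ is uncountable. Pick one point from each member of $\mathcal F_n$. Distinct members are disjoint, so this gives an uncountable set, and each point of $X$ has a neighbourhood containing at most one of its elements. So it is an uncountable closed discrete set, contradicting Lemma 10. $\square$

With Proposition 9 this already answers Problem B in the negative. The stronger conclusion of Theorem 1 uses the same cover and the same lemma.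

**Proposition 12.** $X$ is not submeta-Lindelöf.

*Proof.* Suppose $(\mathcal V_n)$ is a sequence of open covers refining $\mathcal U$ such that each $y\in X$ lies in at most countably many members of $\mathcal V_n$ for some $n$. Let $X_n$ be the set of points lying in at most countably many members of $\mathcal V_n$; then $X=\bigcup_nX_n$.

**Step 1: thin out $X_n$ to a closed discrete set.** By Zorn's lemma choose a maximal $E_n\subset X_n$ such that no member of $\mathcal V_n$ contains two points of $E_n$. Each point of $X$ lies in some member of the open cover $\mathcal V_n$, and this neighbourhood contains at most one point of $E_n$. So $E_n$ is closed discrete, hence countable by Lemma 10.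

**Step 2: recover $X_n$ from $E_n$.** The members of $\mathcal V_n$ meeting $E_n$ cover $X_n$. This is clear for $y\in E_n$. If $y\in X_n\setminus E_n$, then by maximality some member of $\mathcal V_n$ contains $y$ and a point of $E_n$.

**Step 3: count.** $E_n$ is countable and, as $E_n\subset X_n$, each of its points lies in at most countably many members of $\mathcal V_n$. So only countably many members of $\mathcal V_n$ meet $E_n$. Each of them is countable, because $\mathcal V_n$ refines $\mathcal U$. Hence every $X_n$ is countable, and so is $X=\bigcup_nX_n$, a contradiction. $\square$

Since metacompact, submetacompact and meta-Lindelöf spaces are submeta-Lindelöf, $X$ has none of these properties. Together with Section 8, Step 5, and Propositions 9 and 11, this completes the proof of Theorem 1.
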